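# A high computably enumerable degree that fails the minimal cupping property

## 1. Fans of strings that carry a number from $X$ to $M$

Let $A,M\subseteq\omega$ and $X\in\omega^\omega$. We use $X$ as a function oracle: a query $n$ is answered by $X(n)$. This is equivalent to using the graph of $X$ as a set oracle. Let $(\Psi_e,\Theta_e)_{e\in\omega}$ list all pairs of Turing functionals in which $\Psi_e$ takes oracles $(A,X)$ and $\Theta_e$ takes oracles $(A,M)$. The whole lecture concerns the situation
$$M=\Psi_e^{A,X},\qquad X=\Theta_e^{A,M}, \tag{1}$$
in which, over $A$, the function $X$ and the set $M$ can be computed from each other. We write $\sigma\subseteq\tau$ for "$\tau$ extends $\sigma$" (equality allowed), $\sigma\subset X$ for "$\sigma$ is an initial segment of $X$", and $z^\frown l$ for $z$ with the entry $l$ appended.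

**Definition (finite versions of the functionals).** For $p\in2^{<\omega}$ and $z\in\omega^{<\omega}$, let $T_e(p,z)$ be the longest binary string $\tau$ with $|\tau|\le|p|$ such that each $\tau(j)=\Psi_e^{p,z}(j)$ is computed in at most $|p|$ steps with queries inside the domains of $p$ and $z$. For $\tau\in2^{<\omega}$, let $\Theta_e(p,\tau)$ be the longest $\sigma\in\omega^{<\omega}$ with $|\sigma|\le|p|$ computed in the same way by $\Theta_e^{p,\tau}$.

Both operations are computable. Both are monotone in both arguments, because lengthening the oracles or the time bound does not change a computation that has already converged inside them. If (1) holds and $p\subset A$, then $z\subset X$ implies $T_e(p,z)\subset M$, and $\tau\subset M$ implies $\Theta_e(p,\tau)\subset X$.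

**Definition (realization).** The pair $(z,p)$ *$e$-realizes* $y\in\omega^{<\omega}$ if $z\supseteq y$ and $\Theta_e(p,T_e(p,z))\supseteq y$.

In words: going from $z$ to the $M$-side and back, with only $p$ in place of $A$, we recover at least $y$. By monotonicity, realization is preserved when $p$ is lengthened.

**Definition (fan).** A *fan* of width $h$ over $z$ at $p$ (for $e$) is a sequence $z_0,\dots,z_h$ such that $(z_l,p)$ $e$-realizes $z^\frown l$ for every $l\le h$. Put $\tau_l=T_e(p,z_l)$.

**Lemma 1.** The strings $\tau_0,\dots,\tau_h$ of a fan are pairwise incompatible. If moreover (1) holds, $p\subset A$ and $z_l\subset X$, then $\tau_l$ is the only one of them that $M$ extends.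

*Proof.* If $\tau_l\subseteq\tau_{l'}$ with $l\neq l'$, then by monotonicity $\Theta_e(p,\tau_{l'})$ extends $\Theta_e(p,\tau_l)\supseteq z^\frown l$, and it also extends $z^\frown l'$. This is impossible. If $p\subset A$ and $z_l\subset X$, then $\tau_l=T_e(p,z_l)\subset M$, and $M$ cannot extend two incompatible strings. $\square$

So somebody who holds $M$ and *the list of the strings* $\tau_l$ can read off which branch $z_l$ the function $X$ took. No further question to $A$ is needed. A number $l$ has been sent from $X$ to $M$.

**Example (unary code).** Let $\Psi$ ignore $A$ and write $M=0^{X(0)}1\,0^{X(1)}1\cdots$, querying $X$ in order, and let $\Theta$ read this code back. Take $z=\emptyset$ and $z_l=\langle l\rangle$ (the one-entry string). For $p$ long enough, $\tau_l=0^l1$ and $\Theta(p,\tau_l)=\langle l\rangle$. There are fans over $\emptyset$ of every width.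

**Example (parity with $A$).** Let $\Psi^{A,X}(j)=X(j)+A(j)\bmod 2$ and $\Theta^{A,M}(j)=M(j)+A(j)\bmod 2$. For $p$ long enough, $z_l=\langle l\rangle$ for $l=0,1$ is a fan of width $1$ over $\emptyset$, with $\tau_l=\langle\, l+p(0)\bmod2\,\rangle$. This example teaches two things. First, if the fan was computed from a $p$ with $p(0)\ne A(0)$, then $M$ reads the wrong number: a fan is reliable only if $p\subset A$. Second, there is no fan of width $2$ over $\emptyset$, because $\Theta$ only outputs $0$s and $1$s, so no $(z,p)$ realizes $\langle2\rangle$. In that case there is another use for $\langle 2\rangle$: if $X\supset\langle2\rangle$, then $X\ne\Theta^{A,M}$ for every $M$, and (1) fails.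

The last observation is general.

**Lemma 2.** If (1) holds, then for every $y\subset X$ there are $z\subset X$ and $u$ such that $(z,A\restriction u)$ $e$-realizes $y$.

*Proof.* The computations $\Theta_e^{A,M}(j)$ for $j<|y|$ query $M$ only below some $m$. The computations $\Psi_e^{A,X}(j)$ for $j<m$ query $X$ only below some $n\ge|y|$. Let $z=X\restriction n$, and let $u\geq |y|,m$ bound the running times and all $A$-queries of all these computations. Then $T_e(A\restriction u,z)\supseteq M\restriction m$, hence $\Theta_e(A\restriction u,T_e(A\restriction u,z))\supseteq y$. Also $z\supseteq y$ since $n\ge|y|$. $\square$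

**What the fan is for.** Let $(c_s)_{s\in\omega}$ be a computable sequence of numbers that changes at most $h$ times, and let $l_0$ be its exact number of changes. A listener who is told $l_0$ waits until $l_0$ changes have occurred and then knows $\lim_sc_s$. Hence if $X$ takes branch $z_{l_0}$ of a fan of width $h$, then $M$ can find $\lim_s c_s$. We send the number of changes and not the limit itself because the first has at most $h+1$ possible values, so a *finite* fan suffices, and a finite fan can be found at a finite stage. A danger is visible already: a listener who is told a number larger than the true number of changes waits forever.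

We shall choose a function $g$, approximated with few changes, such that every $M$ that computes a total function agreeing with $g$ infinitely often fails to have minimal degree. We shall then build $A$ and $X$ so that every $M$ as in (1) receives infinitely many values of $g$ through fans.

## 2. The minimal cupping property and the class $\mathrm{GH}_1$

Work in the Turing degrees $\mathcal D$ with join $\vee$ and jump $\mathbf a\mapsto\mathbf a'$, and let $\mathcal D[\le\mathbf 0']$ be the degrees $\le\mathbf 0'$.

**Definition (minimal).** A degree $\mathbf m$ is *minimal* if $\mathbf m>\mathbf 0$ and no $\mathbf c$ satisfies $\mathbf 0<\mathbf c<\mathbf m$.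

**Definition (low, high, $\mathrm{GH}_1$).** A degree $\mathbf a\le\mathbf 0'$ is *low* if $\mathbf a'=\mathbf 0'$ and *high* if $\mathbf a'=\mathbf 0''$. A degree $\mathbf a$, not necessarily below $\mathbf 0'$, is *generalized high$_1$* ($\mathrm{GH}_1$) if $\mathbf a'=(\mathbf a\vee\mathbf 0')'$.

*Examples.* If $\mathbf a\ge\mathbf 0'$, then $\mathbf a\vee\mathbf 0'=\mathbf a$, so $\mathbf a$ is $\mathrm{GH}_1$. If $\mathbf a\le\mathbf 0'$, then $(\mathbf a\vee\mathbf 0')'=\mathbf 0''$, so $\mathbf a$ is $\mathrm{GH}_1$ exactly when it is high. In particular no low degree is $\mathrm{GH}_1$.

**Definition (mincup).** A degree $\mathbf a$ satisfies the *minimal cupping property*, or *mincup*, if for all $\mathbf b\ge\mathbf a$ there is a minimal $\mathbf m<\mathbf b$ with $\mathbf a\vee\mathbf m=\mathbf b$. Here $\mathbf b$ ranges over all of $\mathcal D$ (global mincup). A degree $\mathbf a\le\mathbf 0'$ satisfies mincup *in $\mathcal D[\le\mathbf 0']$* if the same holds for all $\mathbf b$ with $\mathbf a\le\mathbf b\le\mathbf 0'$.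

The question, from "Properties Of The Jump Classes" (https://lewispye.files.wordpress.com/2018/08/jc13april2011.pdf), is: **do all $\mathrm{GH}_1$ degrees satisfy global mincup?** The following facts surround it: every $\mathrm{GH}_1$ degree bounds a minimal degree (Jockusch) and is the join of two minimal degrees (Ellison, Lewis); every high degree satisfies mincup in $\mathcal D[\le\mathbf 0']$; there is a low degree that satisfies global mincup (Ellison, Lewis). None of them is used in the proof.

*Simple cases.*

* $\mathbf a=\mathbf 0$. Then $\mathbf a\vee\mathbf m=\mathbf m<\mathbf b$, so mincup fails for every $\mathbf b$. But $\mathbf 0$ is not $\mathrm{GH}_1$.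
* $\mathbf b=\mathbf a$. The join condition is automatic, and the property asks for a minimal degree strictly below $\mathbf a$.
* $\mathbf a\ge\mathbf 0'$. Cooper's theorem (*Minimal degrees and the jump operator*, J. Symbolic Logic 38 (1973)) says that for each $\mathbf b\ge\mathbf 0'$ there is a minimal $\mathbf m$ with $\mathbf m'=\mathbf m\vee\mathbf 0'=\mathbf b$. If $\mathbf b\ge\mathbf a\ge\mathbf 0'$, then $\mathbf m<\mathbf m'=\mathbf b$, and $\mathbf b=\mathbf m\vee\mathbf 0'\le\mathbf m\vee\mathbf a\le\mathbf b$. So mincup holds.
* $\mathbf a$ high and $\mathbf b\le\mathbf 0'$. The required $\mathbf m$ exists, by the fact about high degrees just quoted.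

So a $\mathrm{GH}_1$ counterexample $\mathbf a$ is not above $\mathbf 0'$, and if it is high, the witness $\mathbf b$ is not below $\mathbf 0'$. We shall find one just outside these limits: $\mathbf a$ is high and c.e., and $\mathbf b\le\mathbf 0''$.

**Definition (1-generic).** Let $(S_j)$ list the c.e. sets of binary strings. A set $G$ is *1-generic* if for each $j$ some $\sigma\subset G$ is in $S_j$ ($G$ *meets* $S_j$) or has no extension in $S_j$ ($G$ *avoids* $S_j$).

*Example.* Fix $n$ and let $S=\{\sigma:\sigma(j)=1\text{ for some }j\ge n\}$. Every string has an extension in $S$, so a 1-generic $G$ must meet $S$. Hence a 1-generic set is infinite.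

**Definition (array nonrecursive).** A degree $\deg M$ is *array nonrecursive* if for each $\hat h\le_{wtt}\emptyset'$ the set $M$ computes a function not dominated by $\hat h$, that is, a function $\hat f$ with $\hat f(n)>\hat h(n)$ for infinitely many $n$. Here $\hat h\le_{wtt}\emptyset'$ means $\hat h=\Gamma^{\emptyset'}$ for a functional $\Gamma$ whose use is bounded by a computable function.

*Example.* If $M\ge_T\emptyset'$, then $\hat h+1\le_TM$ for every $\hat h\le_{wtt}\emptyset'$, so $\deg M$ is array nonrecursive.

**Theorem.** There is a c.e. set $A$ with $A'\equiv_T\emptyset''$ such that for every $C\subseteq\omega$ there is $X\in\omega^\omega$ such that, with $B=A\oplus X$: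

1. $X\oplus\emptyset''\equiv_TC\oplus\emptyset''$;
2. every $M\subseteq\omega$ with $M\le_TB$ and $B\le_TA\oplus M$ computes a 1-generic set, and $\deg M$ is array nonrecursive. In particular $M$ is not of minimal degree.

**Corollary.** Not all $\mathrm{GH}_1$ degrees satisfy global mincup. There is a c.e. high degree $\mathbf a$ that fails it, with a witness $\mathbf b\le\mathbf 0''$.

*Proof of the Corollary from the Theorem.* Let $\mathbf a=\deg A$. Since $\mathbf a\le\mathbf 0'$ and $\mathbf a'=\mathbf 0''$, we have $\mathbf a'=\mathbf 0''=(\mathbf a\vee\mathbf 0')'$, so $\mathbf a$ is $\mathrm{GH}_1$. Take $C=\emptyset$ and $\mathbf b=\deg(A\oplus X)\ge\mathbf a$. By clause 1, $\mathbf b\le\mathbf 0''$. If $\mathbf m\le\mathbf b$ and $\mathbf a\vee\mathbf m=\mathbf b$, then any $M\in\mathbf m$ satisfies the hypothesis of clause 2, so $\mathbf m$ is not minimal. $\square$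

## 3. A function $g$ with boundedly many changes that yields 1-generics

We fix uniformly computable finite increasing approximations $S_{j,t}$ to $S_j$ with $S_{j,0}=\emptyset$. Let $K=\emptyset'$ with enumeration $K_t$, $K_0=\emptyset$, and let $m_K(a)$ be the least $t$ with $K_t\restriction a=K\restriction a$.

**Definition (the function $g$).** For $\sigma\in2^a$ and $j\le a$, let $t_{\sigma,j}$ be the least $t$ (if any) such that $\sigma$ has an extension in $S_{j,t}$. Let $g(a,s)$ be the maximum of $0$, all $t_{\sigma,j}\le s$ with $\sigma\in2^a$ and $j\le a$, and all $t\le s$ at which some number $<a$ enters $K$. Put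
$$h(a)=2^a(a+1)+a,\qquad g(a)=\lim_sg(a,s).$$

The function $g(a,s)$ is computable and nondecreasing in $s$, and $g(a,0)=0$. A *change* of $g(a,\cdot)$ is a stage $s\ge1$ with $g(a,s)\ne g(a,s-1)$. Such an $s$ is some $t_{\sigma,j}$ or a stage at which a number $<a$ enters $K$. There are at most $2^a(a+1)$ stages of the first kind and at most $a$ of the second. So $g(a,\cdot)$ changes at most $h(a)$ times and the limit exists. By construction
$$g(a)\ge m_K(a), \tag{2}$$
and if $\sigma\in2^a$, $j\le a$ and $\sigma$ has an extension in $S_j$, then it has one in $S_{j,g(a)}$.

*Example.* For $a=0$ the only string is $\emptyset$ and the only index is $0$. So $g(0,\cdot)$ is $0$ until the first stage $t$ with $S_{0,t}\ne\emptyset$ and equals $t$ from then on. It changes at most $h(0)=1$ time.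

**Lemma 3.** If $M$ computes a total $f$ with $f(a)\ge g(a)$ for infinitely many $a$, then $M$ computes a 1-generic set and $\deg M$ is array nonrecursive.

*Proof.* **Step 1: the construction of $G$.** This step builds a set $G\le_TM$ by extending strings into the sets $S_j$, with $f(a)$ as a search bound. Build $\sigma_a\in2^a$, possibly with a *current target* $\tau\supseteq\sigma_a$, $\tau\in S_j$, "for $j$". At step $a$, let $j$ be least such that $j\le a$, $j$ is not declared satisfied, and either there is a current target for $j$ or $\sigma_a$ has an extension in $S_{j,f(a)}$.

* If there is no such $j$, then there is no current target; let $\sigma_{a+1}=\sigma_a0$.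
* If there is, $j$ is *selected*. If the current target is for $j$, keep it; otherwise let the least extension of $\sigma_a$ in $S_{j,f(a)}$ be the new current target (it replaces any other). Call the target $\tau$. If $\tau=\sigma_a$, declare $j$ satisfied, drop the target and let $\sigma_{a+1}=\sigma_a0$. Otherwise let $\sigma_{a+1}=\tau\restriction(a+1)$.

A current target always extends the current $\sigma_a$. Indeed, the number it is for qualifies at step $a$. So either that number is selected, and then $\sigma_{a+1}\subseteq\tau$ or the target is dropped, or a smaller number is selected and the target is replaced. Let $G=\bigcup_a\sigma_a$. Then $G\le_Tf\le_TM$.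

**Step 2: $G$ is 1-generic.** We show by induction on $j$ that $j$ is selected only finitely often and that $G$ meets or avoids $S_j$. Let $a_0\ge j$ be such that no $j'<j$ is selected at steps $\ge a_0$. If $j$ is ever declared satisfied, then some $\sigma_a$ is in $S_j$ and $j$ is not selected again. Suppose it never is. If $j$ were selected at some $a\ge a_0$, then there would be a target for $j$ at the next step, no smaller number would be selected there, so $j$ would be selected again with the same target, and so on. The target $\tau$ would be reached at step $|\tau|$, and $j$ would be declared satisfied, a contradiction. So $j$ is not selected at any $a\ge a_0$. Nor is any smaller number. Hence $j$ does not qualify at any $a\ge a_0$, so $\sigma_a$ has no extension in $S_{j,f(a)}$ for all $a\ge a_0$. Choose $a\ge a_0$ with $f(a)\ge g(a)$. If $\sigma_a$ had an extension in $S_j$, it would have one in $S_{j,g(a)}\subseteq S_{j,f(a)}$. So it has none, and $G$ avoids $S_j$.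

**Step 3: $\deg M$ is array nonrecursive.** This step uses only (2). Replacing $f(a)$ by $\max_{b\le a}f(b)$, we may take $f$ nondecreasing. Let $\hat h=\Gamma^K$ with use bounded by a strictly increasing computable $u$. If $f(a)\ge g(a)$ and $u(n)\le a<u(n+1)$, then
$$f(u(n+1))\ge f(a)\ge m_K(a)\ge m_K(u(n)).$$
This occurs for infinitely many $n$, since there are infinitely many such $a$. Let $\hat f(n)=1+\Gamma^{K_t}(n)$, where $t\ge f(u(n+1))$ is least such that this computation converges in at most $t$ steps with use at most $u(n)$. Such $t$ exists because $K_t\restriction u(n)=K\restriction u(n)$ for all large $t$. So $\hat f\le_TM$ is total. For infinitely many $n$ we have $t\ge m_K(u(n))$, so $K_t$ is correct on the use and $\hat f(n)=\hat h(n)+1$. $\square$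

**Lemma 4.** A minimal degree does not bound a 1-generic.

*Proof.* Let $G=G_0\oplus G_1$ be 1-generic. We show $G_1\not\le_TG_0$. Suppose $G_1=\Gamma^{G_0}$, and let $\Gamma^\sigma$ be the longest binary string of values computed in at most $|\sigma|$ steps with queries below $|\sigma|$. The set
$$S=\{\sigma_0\oplus\sigma_1:|\sigma_0|=|\sigma_1|,\ \Gamma^{\sigma_0}\text{ is incompatible with }\sigma_1\}$$
is c.e. It contains no initial segment of $G$, because for $\sigma_0\subset G_0$ and $\sigma_1\subset G_1$ both $\Gamma^{\sigma_0}$ and $\sigma_1$ are initial segments of $G_1$. So some initial segment of $G$ has no extension in $S$. Lengthening it along $G$ if necessary, we may take it to be $\sigma_0\oplus\sigma_1$ with $|\sigma_0|=|\sigma_1|=m$. Choose $\alpha$ with $\sigma_0\subsetneq\alpha\subset G_0$ and $|\Gamma^\alpha|>m$. Extend $\sigma_1$ by the bit $1-\Gamma^\alpha(m)$ and then by zeros to a string $\beta$ of length $|\alpha|$. Then $\alpha\oplus\beta\in S$ extends $\sigma_0\oplus\sigma_1$, a contradiction. Symmetrically $G_0\not\le_TG_1$.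

So $G_0$ is not computable and $G_0<_TG$. If $G\le_TM$, then $0<_TG_0<_TM$, and $\deg M$ is not minimal. $\square$

## 4. Three ways a decoder can hang

By Lemmas 3 and 4 it is enough to produce, for each $M$ as in (1), a total $f\le_TM$ with $f(a)=g(a)$ infinitely often. The function must come from $M$ alone: a function computed from $A\oplus M$ is merely computable from $B$ and says nothing about $M$. It must also be total, since Lemma 3 needs $f(a)$ at every $a$.

**First attempt: $A$ is given and $X$ does all the work.** At a string $x$ and a number $a$, ask whether some $x^\frown l$ with $l\le h(a)$ is not $e$-realized by any $(z,A\restriction u)$. If so, let $X$ extend this $x^\frown l$; by Lemma 2, (1) then fails for $e$ and every $M$. If not, there is a fan of width $h(a)$ over $x$ at some $A\restriction u$ (take the largest of the finitely many $u$'s). Let $X$ extend $z_{l_0}$, where $l_0$ is the number of changes of $g(a,\cdot)$. Then $M$ extends $\tau_{l_0}$. The attempt stops here: to read $l_0$, $M$ must know the fan, and the fan depends on $A\restriction u$. In the parity example of Section 1, two values of $p(0)$ assign opposite numbers to the same bit of $M$. So the fans must be chosen at stages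 of the construction of $A$, and the construction must then keep $A\restriction u$ fixed. Since $A$ is to be high, not every fan can be protected; but the loss of a fan (its *cancellation*) is an event of a computable construction, which $M$ can observe.

**Second attempt: a request for a fan.** Let a request $v$ for $(x,e)$ name a number $a$ when it starts, search for a fan of width $h(a)$ over $x$ at $A_s\restriction u$, and restrain $A\restriction u$ once it has one. The number $a$ is named first because it determines the width. At argument $a$ the decoder waits until $v$ is canceled or has its fan; in the second case it reads $l$ from $M$ and waits for $l$ changes of $g(a,\cdot)$. This may hang in the first wait. For instance, let $\Psi_e$ be the unary code of Section 1, except that it diverges everywhere once it sees $X(0)=1$, and let $\Theta_e$ decode. This is a correct pair for every $X$ with $X(0)\ne1$. But if $x=\langle1\rangle$, then $T_e(p,z)=\emptyset$ for every $z\supseteq x$, so nothing extending $x$ is ever realized. A request for $(\langle1\rangle,e)$ that is never canceled waits forever, and the decoder hangs although $X$ has nothing to do with $x$.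

The remedy is to act in two rounds. In the first round $v$ only looks for a $z$ such that $(z,A_s\restriction u)$ realizes its own string. It records $\rho_v=T_e(A_s\restriction u,z)$, restrains $A\restriction u$, and only now names $a$, as the current stage. In the second round it looks for the fan over $z$. The decoder waits only if $M\supset\rho_v$, and by monotonicity of $\Theta_e$ this certifies, unless $v$ is canceled, that $X$ extends the string of $v$.

**What remains.** Suppose the string of $v$ is simply $x$, that $v$ is never canceled, and that $X\supset x$, but that $X$ was not chosen to serve $v$. Suppose that $v$ gets its fan and $X$ happens to extend $z_l$ for an $l$ larger than the number of changes of $g(a,\cdot)$. Then $M\supset\tau_l$ by Lemma 1, and the decoder waits forever for the $l$-th change. In the construction below *every* pair $(x,e)$ has a request that is never canceled, so such $v$ cannot be ignored: most initial segments $x$ of $X$ are not places at which $X$ serves a request.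

The step that gets past this point is to give each request a *marker*: its string is $\xi_v=x^\frown i$ with $i$ fresh and very large when $v$ starts. Lemma 9 will show that if $v$ is never canceled and $X\supset\xi_v$, then $X$ went through $\xi_v$ *in order to* serve $v$. The decoder then never waits in vain.

## 5. The tree of versions and the construction of $A$

**Nodes and priority.** Nodes are strings $\delta\in2^{<\omega}$; $\delta(k)=1$ is the guess that $W_k$ is infinite. Here $W_{k,s}$ are finite increasing computable approximations to the c.e. sets $W_k$, with $W_{k,0}=\emptyset$. Node $\zeta$ is *left of* $\eta$ if for some $j<\min(|\zeta|,|\eta|)$ we have $\zeta\restriction j=\eta\restriction j$, $\zeta(j)=1$ and $\eta(j)=0$. Write $\zeta\prec\eta$ (*$\zeta$ has higher priority*) if $\zeta\subsetneq\eta$ or $\zeta$ is left of $\eta$. This is the lexicographic order in which $1$ precedes $0$ and a string precedes its proper extensions. So of two distinct nodes exactly one of $\zeta\prec\eta$, $\eta\prec\zeta$ holds.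

Fix a computable bijection $\langle x,e\rangle$ of $\omega^{<\omega}\times\omega$ with $\omega$. A node $\delta$ with $|\delta|=\langle x,e\rangle$ *works for* $(x,e)$. Also fix a computable pairing bijection $\langle k,n\rangle$ on $\omega$. The numbers $\langle k,n\rangle$, $n\in\omega$, form *column* $k$. Highness will come from filling almost all of column $k$ if $W_k$ is infinite, and putting only finitely much of it into $A$ otherwise.

**Versions and restraint.** Each node has at most one *current version* $v$. A version has a state in $\{1,2,3\}$, a restraint $u_v$, and strings as described below. It ceases to be current only by being *canceled*. Let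
$$r(\eta)=\max\{u_v: v\text{ a current version of some }\zeta\text{ with }\zeta\subseteq\eta\text{ or }\zeta\text{ left of }\eta\}\quad(0\text{ if none}). \tag{3}$$

**Stage $0$.** $A_0=\emptyset$, $\gamma_0=\emptyset$, no versions.

**Stage $s\ge1$.** Define $\gamma_s\in2^s$ recursively: for $k<s$, $\gamma_s(k)=1$ iff $W_{k,s}\ne W_{k,t}$, where $t<s$ is the largest stage with $\gamma_s\restriction k\subseteq\gamma_t$ ($t=0$ if there is none). A stage $s$ with $\delta\subseteq\gamma_s$ is a *$\delta$-stage*.

**Step 1 (cancellation to the right).** This drops work based on guesses that now look wrong. Cancel all versions of nodes $\delta$ such that $\gamma_s$ is left of $\delta$.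

**Step 2 (filling columns).** This is for highness. For each $k<s$ with $\gamma_s(k)=1$, enumerate into $A$ all $\langle k,n\rangle$ with $r(\gamma_s\restriction k)\le\langle k,n\rangle\le s$, where $r$ is evaluated at the start of Step 2. Let $A_s$ be the result. Cancel each current version $v$ for which a number $<u_v$ has just entered $A$.

**Step 3 (action).** This builds certificates and fans. Let $\delta\subseteq\gamma_s$ be the shortest node with $|\delta|=\langle x,e\rangle<s$ to which one of (a)–(c) applies, if any. It *acts* as described, and then all versions of nodes $\zeta$ with $\delta\prec\zeta$ are canceled. Call $u$ *$\delta$-correct* if for all $k<|\delta|$ with $\delta(k)=1$ and all $n$: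
$$r(\delta\restriction k)\le\langle k,n\rangle<u\ \text{ implies }\ \langle k,n\rangle\in A_s. \tag{4}$$

* (a) *$\delta$ has no current version.* Start a version $v$ with $\xi_v=x^\frown i$, state $1$, $u_v=0$. Here $i=i_v$ is *fresh*: it is the least $i$ such that $i\ge2$, $i>s$, $i>h(a)$ for all $a\le s$, and $i$ exceeds all entries of all strings $\xi_w,z_w,z_{w,l}$ of all versions $w$ (current or canceled) so far.
* (b) *The current version $v$ is in state $1$, and there are $z$ with code $\le s$ and a $\delta$-correct $u\le s$ such that $(z,A_s\restriction u)$ $e$-realizes $\xi_v$.* Take the least such pair; set $z_v=z$, $\rho_v=T_e(A_s\restriction u,z)$, $u_v=u$, $a_v=s$, state $2$.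
* (c) *The current version $v$ is in state $2$, and there are a $\delta$-correct $u$ with $u_v\le u\le s$ and strings $z_l$ ($l\le h(a_v)$) with codes $\le s$ that form a fan over $z_v$ at $A_s\restriction u$, that is, $(z_l,A_s\restriction u)$ $e$-realizes $z_v{}^\frown l$ for every $l\le h(a_v)$.* Fix the least such; set $z_{v,l}=z_l$, $\tau_{v,l}=T_e(A_s\restriction u,z_l)$, $u_v=u$, state $3$.

*Example (stage 1).* Only the root $\emptyset$ has length $<1$. It has no version, so (a) applies. We need $i\ge2$, $i>1$, $i>h(0)=1$ and $i>h(1)=2\cdot2+1=5$, so $i=6$.

*Example ($\delta$-correct).* Let $\delta=\langle1\rangle$, and suppose $r(\emptyset)=0$. Then $u=5$ is $\delta$-correct at stage $s$ iff every element of column $0$ below $5$ is in $A_s$. The node believes that column $0$ will be filled from $r(\emptyset)$ on, so before it relies on $A_s\restriction5$ it waits until this has happened below $5$.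

The construction is computable, so $A=\bigcup_sA_s$ is c.e. At most one node acts per stage, and each version acts at most three times, counting its start. We shall use the following three facts.

* *Freezing.* If $v$ is never canceled, then from the stage at which $u_v$ is given a value $u$ on, $A\restriction u$ does not change. Indeed $u_v$ never decreases, and Step 2 cancels $v$ if a later number below $u_v$ enters. The value is given in Step 3, after Step 2 of that stage.
* *Incompatibility.* The strings $\tau_{v,l}$, $l\le h(a_v)$, are pairwise incompatible, by Lemma 1.
* *Extension.* $z_v\supseteq\xi_v$ and $z_{v,l}\supseteq z_v{}^\frown l$, by the definition of realization.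

## 6. The true path, versions that are never canceled, and $A'\equiv_T\emptyset''$

Let $TP(k)=1$ iff $W_k$ is infinite.

**Lemma 5.** For each $k$ there are infinitely many $(TP\restriction k)$-stages, and $\gamma_s$ is left of $TP\restriction k$ for only finitely many $s$.

*Proof.* We use induction on $k$; $k=0$ is trivial. Let $\eta=TP\restriction k$. If $W_k$ is infinite, then infinitely often $W_k$ grows between consecutive $\eta$-stages, so there are infinitely many $\eta1$-stages. Being left of $\eta1$ means being left of $\eta$, since nothing is left of the last bit $1$. If $W_k$ is finite, then there are only finitely many $\eta1$-stages, so all but finitely many $\eta$-stages are $\eta0$-stages. If $\gamma_s$ is left of $\eta0$, then it is left of $\eta$, or $s$ is one of the finitely many $\eta1$-stages. $\square$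

**Lemma 6.** Let $\delta=TP\restriction n$. There is a stage $s_0$ after which no node $\zeta\prec\delta$ acts or has a version canceled, and $\gamma_s$ is never left of $\delta$. Versions of $\delta$ started after $s_0$ are never canceled. Hence $\delta$ acts only finitely often and has exactly one version which is never canceled.

*Proof.* We use induction on $n$.

**Step 1: the stage $s_0$.** This step shows that everything above $\delta$ in priority comes to rest. If $\zeta$ left of $\delta$ acts at $s$, then $\zeta\subseteq\gamma_s$, so $\gamma_s$ is left of $\delta$. By Lemma 5 there are only finitely many such $s$, so the nodes left of $\delta$ together act finitely often. Each proper initial segment of $\delta$ acts finitely often by induction. So only finitely many versions are ever started by nodes $\prec\delta$, and each is canceled at most once. Thus $s_0$ exists. After $s_0$ all values $r(\delta\restriction k)$, $k<n$, are constant, since the nodes involved in (3), those $\subseteq\delta\restriction k$ or left of $\delta\restriction k$, are all $\prec\delta$.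

**Step 2: a version $v$ of $\delta$ started after $s_0$ is never canceled.** This step checks the three ways of cancellation. Step 1 of a stage does not cancel $v$, since $\gamma_s$ is never left of $\delta$. Step 3 does not, since it would need an action of some $\zeta\prec\delta$. Suppose Step 2 of stage $t$ does: $v$ is current, and $\langle k,m\rangle<u_v$ enters $A$, where $u_v$ got its present value at an earlier stage. Let $\eta=\gamma_t\restriction k$; so $\gamma_t(k)=1$ and $r(\eta)\le\langle k,m\rangle$. Since $\gamma_t$ is not left of $\delta$, $\eta$ is not left of $\delta$. So one of the following holds.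

* $\delta\subseteq\eta$ or $\delta$ is left of $\eta$. Then $v$ is counted in $r(\eta)$, so $r(\eta)\ge u_v>\langle k,m\rangle$, a contradiction.
* $k<n$ and $\eta=\delta\restriction k$. If $\delta(k)=0$, then $\gamma_t\supseteq\eta1$ is left of $\delta$, a contradiction. If $\delta(k)=1$, then $u_v$ was $\delta$-correct when chosen, at a stage after $s_0$, and $r(\delta\restriction k)$ has not changed since. So by (4) every $\langle k,m'\rangle$ with $r(\eta)\le\langle k,m'\rangle<u_v$ was already in $A$. Hence $\langle k,m\rangle$ was already in $A$, a contradiction.

(If $u_v=0$, there is nothing to check.)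

**Step 3: existence, uniqueness, and finitely many actions.** This step completes the induction. If $\delta$ has no current version at Step 3 of a $\delta$-stage $s>s_0$ with $s>n$, then (a) applies to it. No proper initial segment of $\delta$ acts after $s_0$, so $\delta$ acts and starts a version. There are infinitely many $\delta$-stages by Lemma 5. A version of $\delta$ existing at $s_0$ is canceled at most once, and after that a new one is started, which by Step 2 is never canceled. So some version of $\delta$ is never canceled. It is the only one, because a node starts a version only when it has no current one. For the same reason no version of $\delta$ is started after it. So only finitely many versions of $\delta$ are ever started, each acts at most three times, and $\delta$ acts finitely often. $\square$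

**Lemma 7.** $\lim_nA(\langle k,n\rangle)=TP(k)$ for all $k$. Hence $A'\equiv_T\emptyset''$.

*Proof.* **Step 1: $W_k$ infinite.** We show that almost all of column $k$ enters $A$. Let $\eta=TP\restriction k$. By Lemma 6, $\eta$ and all nodes $\prec\eta$ together act and have versions canceled only finitely often. So $r(\eta)$ is eventually constant, say equal to $r$. By Lemma 5 there are infinitely many $\eta1$-stages $s$, and at each large enough one all $\langle k,n\rangle\in[r,s]$ are enumerated. So all $\langle k,n\rangle\ge r$ lie in $A$.

**Step 2: $W_k$ finite.** We show that only finitely much of column $k$ enters $A$. For each $\eta\in2^k$ there are at most $|W_k|$ many $\eta1$-stages, because at each of them $W_k$ has grown since the previous $\eta$-stage (or since $W_{k,0}=\emptyset$). There are $2^k$ such $\eta$, and each stage enumerates finitely many numbers. So only finitely many $\langle k,n\rangle$ enter $A$.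

**Step 3: the jump.** The set $\{k:W_k\text{ infinite}\}\equiv_T\emptyset''$ is the limit of an $A$-computable function, hence $\le_TA'$ by the Limit Lemma. And $A'\le_T\emptyset''$ since $A$ is c.e. $\square$

**Lemma 8.** Let $\delta=TP\restriction\langle x,e\rangle$ and let $v$ be its never-canceled version.

* If $v$ stays in state $1$ forever, no $(z,A\restriction u)$ $e$-realizes $\xi_v$.
* If $v$ stays in state $2$ forever, then for some $l\le h(a_v)$ no $(z,A\restriction u)$ $e$-realizes $z_v{}^\frown l$.

*Proof.* **Step 1: every fixed $u$ is eventually $\delta$-correct.** This shows that the wait for $\delta$-correctness ends on the true path. Let $k<|\delta|$ with $\delta(k)=1$. By Step 1 of the proof of Lemma 7, $r(\delta\restriction k)$ has a final value $r_k$, and all $\langle k,n\rangle\ge r_k$ lie in $A$. Only finitely many of them are below $u$. So $u$ is $\delta$-correct at all large $\delta$-stages $s$, and $A_s\restriction u=A\restriction u$ for large $s$.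

**Step 2: the two cases.** We show that a version with something to do does it. Suppose $v$ stays in state $1$ but $(z,A\restriction u)$ $e$-realizes $\xi_v$. Then (b) applies to $\delta$ at every large $\delta$-stage, and no node $\subsetneq\delta$ acts there. So $\delta$ acts and $v$ leaves state $1$, a contradiction. Suppose $v$ stays in state $2$ but each $z_v{}^\frown l$ with $l\le h(a_v)$ is $e$-realized by some $(z_l,A\restriction u^l)$. Let $u=\max(u_v,\max_lu^l)$. Realization is preserved when $p$ is lengthened, so $(z_l,A\restriction u)$ $e$-realizes $z_v{}^\frown l$ for every $l\le h(a_v)$. Then (c) applies at all large $\delta$-stages, and $v$ leaves state $2$, a contradiction. $\square$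

## 7. The function $X$ and the meaning of the markers

Fix $C\subseteq\omega$ and a computable sequence $(e_k)$ in which each $e$ occurs infinitely often. Let $x_0=\emptyset$. Given $x_k$, let $\delta_k=TP\restriction\langle x_k,e_k\rangle$ and let $v_k$ be its never-canceled version. So $\xi_{v_k}=x_k{}^\frown i_{v_k}$. Define $y_{k+1}$ according to the final state of $v_k$:

* if $v_k$ stays in state $1$, then $y_{k+1}=\xi_{v_k}$;
* if $v_k$ stays in state $2$, then $y_{k+1}=z_{v_k}{}^\frown l$, with $l$ least as in Lemma 8;
* if $v_k$ reaches state $3$, then $y_{k+1}=z_{v_k,l_0}$, where $l_0$ is the number of changes of $g(a_{v_k},\cdot)$.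

Since $l_0\le h(a_{v_k})$, the string $z_{v_k,l_0}$ is defined. Put
$$x_{k+1}=y_{k+1}{}^\frown C(k),\qquad X=\bigcup_kx_k\in\omega^\omega. \tag{5}$$
Always $y_{k+1}\supseteq\xi_{v_k}$, by the extension fact of Section 5. In the first two cases $X$ extends an unrealizable string, which will defeat the pair $e_k$. In the third, $X$ sends $l_0$ through the fan.

**Proof of clause 1 of the Theorem.** $\emptyset''$ computes $TP$. Given a node on $TP$, $\emptyset''$ finds its never-canceled version by searching through the versions of this node for the one for which the $\Pi_1$ statement "never canceled" holds. It finds its final state by $\Sigma_1$ questions. It finds the least $l$ of Lemma 8 by $\Pi_1(A)$ questions, which $A'\le_T\emptyset''$ decides, and it finds $l_0$ by the $\Sigma_1$ questions "does $g(a,\cdot)$ change at least $l$ times?". So $X\le_TC\oplus\emptyset''$. Conversely, from $X\oplus\emptyset''$ one recovers successively $x_k$, $\delta_k$, $v_k$, $y_{k+1}$, then $C(k)=X(|y_{k+1}|)$, and $x_{k+1}$. So $C\le_TX\oplus\emptyset''$. $\square$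

**Lemma 9.** If $v$ is a version, of any node, which is never canceled and $\xi_v\subset X$, then $v=v_k$ for some $k$.

*Proof.* Suppose not.

**Step 1: locate $\xi_v$ between two markers.** This step finds the $k$ that will give the contradiction. Choose $k$ with $|x_k|<|\xi_v|\le|x_{k+1}|$. The last entry of $\xi_v$ is $i_v\ge2$ and the last entry of $x_{k+1}$ is $C(k)\le1$, so $\xi_v\ne x_{k+1}$ and $\xi_v\subseteq y_{k+1}$. Since $|\xi_{v_k}|=|x_k|+1\le|\xi_v|$ and both are initial segments of $X$, $\xi_{v_k}\subseteq\xi_v$. Equality would give $i_v=i_{v_k}$, and then $v=v_k$ by freshness, against our assumption. So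
$$\xi_{v_k}\subsetneq\xi_v\subseteq y_{k+1}. \tag{6}$$
In particular $y_{k+1}\ne\xi_{v_k}$, so $v_k$ leaves state $1$.

**Step 2: $v$ was started after $v_k$.** This uses freshness of $i_{v_k}$. If $v$ was started before $v_k$, then $i_{v_k}$ exceeds all entries of $\xi_v$. But $i_{v_k}$ is an entry of $\xi_v$ by (6), a contradiction. At most one version is started per stage, so $v$ was started after $v_k$.

**Step 3: compare the nodes.** This uses cancellation and freshness of $i_v$. Let $\delta'$ be the node of $v$.

* If $\delta'\prec\delta_k$, starting $v$ would cancel $v_k$, a contradiction.
* If $\delta'=\delta_k$, then $v$ could not start, because $v_k$ is current, a contradiction.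
* So $\delta_k\prec\delta'$. The last action of $v_k$ is under (b) or (c), and it cancels all then-existing versions of $\delta'$. As $v$ is never canceled and only one node acts per stage, $v$ was started at a later stage. By freshness, $i_v$ exceeds all entries of $z_{v_k}$; it exceeds $h(a_{v_k})$, because $a_{v_k}$ is at most the stage at which $v$ was started; and it exceeds all entries of the $z_{v_k,l}$, if these are defined. Now $y_{k+1}$ is $z_{v_k}{}^\frown l$ with $l\le h(a_{v_k})$, or it is $z_{v_k,l_0}$. In both cases $i_v$ is not an entry of $y_{k+1}$, contradicting $\xi_v\subseteq y_{k+1}$. $\square$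

## 8. The decoder $F_e^M$ and the proof of clause 2

**Definition (the decoder).** For each $e$ define a partial computable functional $F_e^M(a)$. Let $F_e^M(0)=0$. For $a\ge1$, run the construction of $A$ through stage $a$. If no version of a node working for a pair $(x,e)$, with this $e$, acts under (b) at stage $a$, output $0$. Otherwise let $v$ be that version. It is unique, since one node acts per stage, and $a_v=a$. If $M\not\supset\rho_v$, output $0$. Otherwise continue the construction to the first stage $s\ge a$ by the end of which one of the following holds, and use the first in the list that does: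

1. $v$ has been canceled; output $0$;
2. $v$ is in state $3$ and $M$ extends no $\tau_{v,l}$; output $0$;
3. $v$ is in state $3$, $M\supset\tau_{v,l}$ ($l$ is unique by incompatibility), and $g(a,\cdot)$ has changed at least $l$ times by stage $s$; output the value of $g(a,\cdot)$ right after its $l$-th change (its initial value if $l=0$).

The only oracle is $M$: the strings $\rho_v$ and $\tau_{v,l}$ come from the computable construction. Naming $a$ as the stage of the action under (b) lets the decoder decide, without any search, which version is responsible for $a$.

Now fix $M$ with $M\le_TA\oplus X$ and $A\oplus X\le_TA\oplus M$, and fix $e$ such that (1) holds.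

**Lemma 10.** If $e_k=e$, then $v_k$ reaches state $3$, $M\supset\rho_{v_k}$, and $F_e^M(a_{v_k})=g(a_{v_k})$.

*Proof.* **Step 1: $v_k$ reaches state $3$.** This uses the unrealizable strings. The node $\delta_k$ works for $(x_k,e)$. We have $X\supset\xi_{v_k}$, so by Lemma 2 some $(z,A\restriction u)$ $e$-realizes $\xi_{v_k}$, and by Lemma 8 $v_k$ leaves state $1$. If it stayed in state $2$, then $X\supset y_{k+1}=z_{v_k}{}^\frown l$ for an $l$ such that no $(z,A\restriction u)$ $e$-realizes $z_{v_k}{}^\frown l$, contradicting Lemma 2. So $v_k$ reaches state $3$, and $X\supset z_{v_k,l_0}\supseteq z_{v_k}$.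

**Step 2: $M$ receives $l_0$.** This uses freezing. Let $u\le u'$ be the restraints set under (b) and (c). As $v_k$ is never canceled, $A\restriction u$ and $A\restriction u'$ do not change after the respective actions. So
$$\rho_{v_k}=T_e(A\restriction u,z_{v_k})\subset M,\qquad \tau_{v_k,l_0}=T_e(A\restriction u',z_{v_k,l_0})\subset M.$$

**Step 3: the output.** At argument $a=a_{v_k}$ the decoder finds $v_k$ and $M\supset\rho_{v_k}$, so it waits. Outcomes 1 and 2 never occur. Since $g(a,\cdot)$ changes exactly $l_0$ times, outcome 3 occurs with $l=l_0$, and the output is the value of $g(a,\cdot)$ after its last change, which is $g(a)$. $\square$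

**Lemma 11.** $F_e^M$ is total.

*Proof.* $F_e^M(a)$ converges unless, at stage $a\ge 1$, a version $v$ working for some $(x,e)$ acts under (b), $M\supset\rho_v$, and $v$ is never canceled. So assume this. Let $u$ be the restraint set at stage $a$. By freezing, $A_a\restriction u=A\restriction u$. The action under (b) means that $\Theta_e(A\restriction u,\rho_v)\supseteq\xi_v$. Since $\rho_v\subset M$,
$$X=\Theta_e^{A,M}\supset\Theta_e(A\restriction u,\rho_v)\supseteq\xi_v.$$
By Lemma 9, $v=v_k$ for some $k$. Then $\langle x,e\rangle=|\delta_k|=\langle x_k,e_k\rangle$, so $e_k=e$. By Lemma 10, $F_e^M(a)$ converges. $\square$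

**Proof of clause 2 and of the Theorem.** By Lemma 11, $f=F_e^M\le_TM$ is total. We have $e_k=e$ for infinitely many $k$. The corresponding versions $v_k$ are distinct, because the strings $\xi_{v_k}$ have different lengths $|x_k|+1$. So the numbers $a_{v_k}$ are distinct, as at most one node acts per stage. By Lemma 10, $f(a)=g(a)$ for infinitely many $a$. By Lemma 3, $M$ computes a 1-generic set and $\deg M$ is array nonrecursive. By Lemma 4, $M$ is not of minimal degree. This proves clause 2. The set $A$ is c.e. with $A'\equiv_T\emptyset''$ by Lemma 7, and it does not depend on $C$. Clause 1 was proved in Section 7. $\blacksquare$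

## 9. Where the failing degrees $\mathbf b$ lie

These remarks are not used in the proof.

**Not below $\mathbf 0'$.** Taking $C=\emptyset$ gave a witness $\mathbf b\le\mathbf 0''$. By the quoted fact that every high degree satisfies mincup in $\mathcal D[\le\mathbf 0']$, the witness cannot be taken $\le\mathbf 0'$, for this or any other high $\mathbf a\le\mathbf 0'$. So the degree $\mathbf a$ of the Theorem satisfies mincup in $\mathcal D[\le\mathbf 0']$ but not globally.

**Many witnesses for one $\mathbf a$.** Let $\mathbf c\ge\mathbf 0''$ and take $C\in\mathbf c$. By clause 1, $X\oplus\emptyset''\equiv_TC\oplus\emptyset''\equiv_TC$. Since $A\le_T\emptyset''$, the degree $\mathbf b=\deg(A\oplus X)$ satisfies $\mathbf a\le\mathbf b\le\mathbf c$ and $\mathbf b\vee\mathbf 0''=\mathbf c$. Different $\mathbf c$ give different $\mathbf b$, so there are $2^{\aleph_0}$ failing $\mathbf b$.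

**More than nonminimality.** For such $\mathbf b$, every $\mathbf m\le\mathbf b$ with $\mathbf a\vee\mathbf m=\mathbf b$ is array nonrecursive and bounds a 1-generic degree. This is clause 2.

**Both behaviors occur in $\mathrm{GH}_1$.** By Section 2, every $\mathbf a\ge\mathbf 0'$ is $\mathrm{GH}_1$ and satisfies global mincup by Cooper's theorem, while the c.e. high degree of the Theorem is $\mathrm{GH}_1$ and fails it.
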